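\title{No uniform infinitary interpretation of graphs in linear orderings}

\begin{abstract}
We prove that for no Turing computable embedding $\Theta$ of graphs in linear orderings are there $L_{\omega_1\omega}$ formulas without parameters that interpret every graph $G$ in $\Theta(G)$. The same holds if $\Theta$ is only Borel and isomorphism-invariant, if the orderings carry countably many unary predicates, and if finitely many parameters depending on $G$ are allowed. The proof has two parts. First, if $L$ is a linear ordering, every quotient of $\operatorname{Aut}(L)$ by a normal subgroup containing the stabilizer of a finite set is abelian. Second, a Baire category argument shows that a uniform interpretation forces some $\operatorname{Aut}(\Theta(G))$ to have such a quotient isomorphic to $[P,P]$, for any prescribed finite nilpotent group $P$.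
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem and the results}

A coding of graphs by linear orderings assigns to each countable graph $G$ an ordering $\Theta(G)$ so that the isomorphism type of either one determines that of the other. This says that $\Theta(G)$ contains the information about $G$, but not how the information can be read off. The most direct way to read it would be to define a copy of $G$ inside $\Theta(G)$, by formulas that are the same for all $G$. We show that this cannot be done, even with infinitary formulas.

All structures are countable, have universe a subset of $\omega$, and are identified with their atomic diagrams. A \emph{graph} is a set with one symmetric irreflexive binary relation $E$, and an \emph{ordering} is a linear ordering. Formulas of $L_{\omega_1\omega}$ are built like first-order formulas, except that countable conjunctions and disjunctions are allowed as long as only finitely many variables are free.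

\begin{definition}[Calvert--Cummins--Knight--S.~Miller]\label{def:tc}
A \emph{Turing computable embedding} of a class $\mathcal K$ in a class $\mathcal K'$ is a Turing operator $\Theta:\mathcal K\to\mathcal K'$, which with the atomic diagram of $\mathcal A\in\mathcal K$ as oracle computes the atomic diagram of $\Theta(\mathcal A)\in\mathcal K'$, such that for all $\mathcal A,\mathcal B\in\mathcal K$ we have $\mathcal A\cong\mathcal B$ if and only if $\Theta(\mathcal A)\cong\Theta(\mathcal B)$.
\end{definition}

\begin{definition}\label{def:interp}
Let $M$ be a structure. A subset of $M^{<\omega}$ is defined by a family of formulas, one for each tuple length, and a binary relation on $M^{<\omega}$ by a family with one formula for each pair of lengths. Such families $D,\sim,R$ \emph{interpret} the graph $G$ in $M$ if $D$ defines a set $D^M\subseteq M^{<\omega}$, $\sim$ defines an equivalence relation on $D^M$, $R$ defines a binary relation on $D^M$ that is invariant under $\sim$, and $(D^M/\!\sim,\ R^M/\!\sim)\cong G$.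
\end{definition}

The following statement is posed as a conjecture in \cite{LC2019}.

\begin{theorem}\label{thm:main}
For any Turing computable embedding $\Theta$ of graphs in orderings there are no parameter-free $L_{\omega_1\omega}$ formulas that, for all graphs $G$, define an interpretation of $G$ in $\Theta(G)$.
\end{theorem}

A \emph{colored ordering} is an ordering together with a family of unary predicates, the colors. The method of proof gives more than Theorem~\ref{thm:main}.

\begin{theorem}\label{thm:param}
Let $\Theta$ be a Borel map from countable graphs to countable colored orderings, in a fixed countable language, such that $G\cong G'$ implies $\Theta(G)\cong\Theta(G')$. There are no $L_{\omega_1\omega}$ formulas $D(\bar z;\bar u),\sim,R$ (families of formulas, indexed also by the length of the parameter tuple $\bar u$) such that for every graph $G$ there is a finite tuple $\bar c$ in $\Theta(G)$ for which the formulas with parameters $\bar c$ interpret $G$ in $\Theta(G)$.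
\end{theorem}

We call a map $\Theta$ \emph{isomorphism-invariant} if $G\cong G'$ implies $\Theta(G)\cong\Theta(G')$. Only this half of Definition~\ref{def:tc} matters here; the other half would follow from a uniform parameter-free interpretation, since isomorphic structures interpret isomorphic graphs.

\subsection{Both hypotheses are needed}

Two things are required at once: the formulas do not depend on $G$, and the isomorphism type of $\Theta(G)$ does not depend on the presentation of $G$. If either requirement is dropped, interpretations are easy to find.

\begin{example}[Formulas depending on $G$]\label{ex:nonuniform}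
Let $G$ be a graph with universe $V\subseteq\omega$ and let $L$ be any nonempty ordering. Let $D$ hold of the tuples whose length belongs to $V$, let $\sim$ be ``same length'', and let $R$ hold of tuples of lengths $i,j$ if and only if $i\,E^G\,j$. These formulas interpret $G$ in $L$.
\end{example}

\begin{example}[An operator that is not invariant]\label{ex:noninvariant}
Let $\langle\cdot,\cdot\rangle:\omega^2\to\omega$ be a computable bijection and let $\eta$ be the order type of the rationals. For a graph $G$ with universe $V$ put $\Theta(G)=\sum_{n\in\omega}(k_n+\eta)$, where $k_{\langle i,i\rangle}=3$ if $i\in V$, where $k_{\langle i,j\rangle}=3$ if $i\neq j$, $i,j\in V$ and $i\,E^G\,j$, and where $k_n=2$ in all other cases. The numbers $k_n$ are computable from the atomic diagram of $G$, so $\Theta$ is a Turing operator. The first points of the finite blocks $k_n$ are the points that have an immediate successor and no immediate predecessor; call them block-initial. For each $n$, the statements ``$x$ is the $n$th block-initial point'' and ``block $n$ has size $3$'' are first-order. Let $D$ hold only of tuples of length one, with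
\[
D(x)\ :\ \bigvee_n\bigl(x\text{ is the $n$th block-initial point and block $\langle n,n\rangle$ has size }3\bigr),
\]
let $\sim$ be equality, and let $R(x,y)$ be the conjunction of $D(x)$, $D(y)$ and
\[
\bigvee_{i\ne j}\bigl(x,y\text{ are the $i$th, $j$th block-initial points and block $\langle i,j\rangle$ has size }3\bigr).
\]
These fixed parameter-free formulas interpret every $G$ in $\Theta(G)$. The operator is not isomorphism-invariant: the isomorphism type of $\Theta(G)$ determines the sequence $(k_n)$, so the one-vertex graphs on $\{0\}$ and on $\{1\}$ have non-isomorphic images.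
\end{example}

In both examples the interpretation has access to the names $0,1,2,\dots$ of the vertices, through the formulas in the first and through the ordering in the second, and the automorphisms of the ordering fix every vertex of the interpreted graph. When both hypotheses hold the names are not available, and one expects that the symmetries of $G$ must then be carried by symmetries of $\Theta(G)$.

\subsection{Automorphisms}

A parameter-free interpretation of $G$ in $L$ gives a homomorphism $\operatorname{Aut}(L)\to\operatorname{Aut}(G)$. Automorphism groups of graphs can be complicated finite groups, while $\operatorname{Aut}(L)$ is torsion-free: if $f(x)>x$, then $f^n(x)>x$ for all $n\ge1$. This suggests the answer, but the simplest example shows two obstacles.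

\begin{example}\label{ex:cycle}
Let $n\geq 3$ and $L=\mathbb Z$. Let $D$ hold of all tuples of length one, let $x\sim y$ mean $x\equiv y\pmod n$, and let $R(x,y)$ mean $x-y\equiv\pm1\pmod n$. For each integer $k$ the relation $y=x+k$ is first-order definable in $(\mathbb Z,<)$, so $\sim$ and $R$ are countable disjunctions of first-order formulas. The interpreted graph is the $n$-cycle, and the image of $\operatorname{Aut}(\mathbb Z)\cong\mathbb Z$ is the group $\mathbb Z/n$ of rotations.
\end{example}

So the image of $\operatorname{Aut}(L)$ may have torsion, and it may be a proper subgroup of $\operatorname{Aut}(G)$, which in the example is a nonabelian dihedral group. The first obstacle is met by finding the right restriction on the image. If $T$ is a finite invariant set of vertices of the interpreted graph, the kernel of the action of $\operatorname{Aut}(L)$ on $T$ is a normal subgroup that contains the pointwise stabilizer of a finite set, namely the set of entries of tuples representing the elements of $T$.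

\begin{theorem}\label{thm:abelian}
Let $L$ be a colored ordering and let $N$ be a normal subgroup of $\operatorname{Aut}(L)$ that contains the pointwise stabilizer of a finite set $F\subseteq L$. Then $\operatorname{Aut}(L)/N$ is abelian.
\end{theorem}

Among finitely generated groups nothing more can be said: the sum of $k$ copies of $\mathbb Z$ has automorphism group $\mathbb Z^k$, and the stabilizer of one point from each copy is trivial, so every quotient of $\mathbb Z^k$ occurs.

The second obstacle is met by showing that uniformity and invariance force the image to be large for suitable graphs. This part has nothing to do with orderings.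

\begin{theorem}\label{thm:criterion}
Let $\mathcal K'$ be any class of countable structures in a fixed countable language. Suppose that there are a Borel isomorphism-invariant map $\Theta$ from graphs to $\mathcal K'$ and fixed parameter-free $L_{\omega_1\omega}$ formulas interpreting every graph $G$ in $\Theta(G)$. Then for every finite nilpotent group $P$ there are $M\in\mathcal K'$ and a normal subgroup $N$ of $\operatorname{Aut}(M)$, containing the stabilizer of a finite tuple, with $\operatorname{Aut}(M)/N\cong[P,P]$.
\end{theorem}

To combine the two theorems we need one finite nilpotent group whose commutator subgroup is not abelian.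

\begin{lemma}\label{lem:UT}
Let $P=UT_5(\mathbb F_2)$ be the group of upper unitriangular $5\times5$ matrices over $\mathbb F_2$. Then $P$ is finite and nilpotent, and $[P,P]$ is not abelian.
\end{lemma}

\begin{proof}
The group $P$ has order $2^{10}$, and finite $p$-groups are nilpotent. Let $E_{ij}$ be the matrix units and write $[a,b]=aba^{-1}b^{-1}$. For $i<j<k$ put $A=E_{ij}$, $B=E_{jk}$, $C=E_{ik}$. Then $AB=C$, and all other products of two of $A,B,C$ are zero, so
\[
[I+A,I+B]=(I+A+B+C)(I-A-B+C)=I+C+C-AB=I+C .
\]
Hence $[P,P]$ contains $I+E_{13}=[I+E_{12},I+E_{23}]$ and $I+E_{35}=[I+E_{34},I+E_{45}]$, whose commutator is $I+E_{15}\neq I$.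
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Suppose that such formulas exist. A Turing operator is continuous, because each bit of the output depends on finitely many bits of the oracle; so $\Theta$ is Borel, and it is isomorphism-invariant by Definition~\ref{def:tc}. Theorem~\ref{thm:criterion}, applied to the group $P$ of Lemma~\ref{lem:UT}, gives an ordering $L$ and a normal subgroup $N$ of $\operatorname{Aut}(L)$, containing the stabilizer of a finite tuple, with $\operatorname{Aut}(L)/N$ nonabelian. This contradicts Theorem~\ref{thm:abelian}.
\end{proof}

Section~\ref{sec:tools} collects the descriptive set theory that is needed, and Section~\ref{sec:orders} proves Theorem~\ref{thm:abelian}. Section~\ref{sec:Z4} shows the idea behind Theorem~\ref{thm:criterion} on the group $\mathbb Z/4$; Sections~\ref{sec:graphs} and~\ref{sec:forcing} carry it out in general. Section~\ref{sec:param} proves Theorem~\ref{thm:param}.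

\section{Borel sets of structures and Baire category}\label{sec:tools}

\subsection{Structures and interpretations}\label{sub:interp}

Fix a countable language. An atomic diagram is a subset of a fixed countable set of sentences, so structures are points of a Cantor space; this is the sense in which maps to or from structures are called continuous or Borel. For an $L_{\omega_1\omega}$ formula $\varphi$ the set of pairs $(M,\bar a)$ with $\bar a$ in $M$ and $M\models\varphi(\bar a)$ is Borel, by induction on $\varphi$: quantifiers become countable unions and intersections over $\omega$. An isomorphism $h:M\to M'$ is coded by its graph, a subset of $\omega^2$, and ``$h$ is an isomorphism from $M$ onto $M'$'' is a Borel condition on $(M,M',h)$.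

Fix parameter-free families $D,\sim,R$. If $\sim^M$ is an equivalence relation on $D^M$ and $R^M$ is an invariant, symmetric, irreflexive relation on the classes, we say that the formulas \emph{define a graph in $M$}, write $I(M)=(D^M/\!\sim,R^M/\!\sim)$, and write $[\bar a]$ for the class of $\bar a\in D^M$. ``The formulas define a graph'' is an $L_{\omega_1\omega}$ sentence. We use two facts.
\begin{enumerate}
\item[(I1)] An isomorphism $h:M\to M'$ induces an isomorphism $h_*:I(M)\to I(M')$ by $h_*[\bar a]=[h\bar a]$, and $(hk)_*=h_*k_*$.
\item[(I2)] For every $L_{\omega_1\omega}$ formula $\psi(y_1,\dots,y_k)$ in the language of graphs there are $L_{\omega_1\omega}$ formulas $\psi^*$, one for each choice of $k$ tuple lengths, such that $M\models\psi^*(\bar a_1,\dots,\bar a_k)$ if and only if $I(M)\models\psi([\bar a_1],\dots,[\bar a_k])$, whenever $I(M)$ is defined and $\bar a_1,\dots,\bar a_k\in D^M$.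
\end{enumerate}
For (I2), replace $=$ by $\sim$, replace $E$ by $R$, and replace $\exists y\,(\cdots)$ by the disjunction over all lengths $l$ of $\exists z_1\cdots\exists z_l\,(D(\bar z)\wedge\cdots)$. In particular, $L_{\omega_1\omega}$ properties of vertices of $I(M)$ are Borel conditions on $M$ and the representing tuples.

\subsection{Category}\label{sub:category}

Let $X,Y$ be Polish spaces. A set is \emph{meager} if it is a countable union of nowhere dense sets, and $B$ is \emph{comeager in} an open set $V$ if $V\setminus B$ is meager. We write ``$\forall^*y\in V$'' for ``for comeagerly many $y\in V$''. By the Baire category theorem, a nonempty open set is not meager. A set has the \emph{Baire property} (BP) if it differs from an open set by a meager set; the sets with the BP form a $\sigma$-algebra. A set is \emph{analytic} if it is the projection of a Borel subset of a product with $\omega^\omega$. Analytic sets are closed under countable unions and intersections, under preimages by Borel maps, and under existential quantification over Polish spaces. For $B\subseteq X\times Y$ let $B_x=\{y:(x,y)\in B\}$. The following facts are in \cite{Kechris}.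
\begin{enumerate}
\item[(B1)] Analytic sets have the BP. A nonmeager set with the BP is comeager in some nonempty open set.
\item[(B2)] (Kuratowski--Ulam) If $B\subseteq X\times Y$ has the BP, then $B$ is meager if and only if $B_x$ is meager for comeagerly many $x$; the same holds with the two factors exchanged.
\item[(B3)] (Montgomery--Novikov) If $B\subseteq X\times Y$ is Borel and $V\subseteq Y$ is nonempty and open, then $\{x:\forall^*y\in V\ (x,y)\in B\}$ is Borel.
\item[(B4)] (Novikov) Statement (B3) holds with ``analytic'' in place of ``Borel''.
\end{enumerate}

Since (B4) is used at every step of Section~\ref{sec:forcing}, we derive it from (B3). Let $B$ be the projection of a Borel set $F\subseteq X\times Y\times\omega^\omega$. Using a countable base of $V$, let $e$ range over a Polish space of codes for families $(U^e_{n,k})_{n,k\in\omega}$ of open subsets of $V$. Put $f_e(y)(n)=k$ if $k$ is the unique number with $y\in U^e_{n,k}$, and call $f_e(y)\in\omega^\omega$ defined if such a $k$ exists for every $n$. We claim that $B_x$ is comeager in $V$ if and only if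
\[
\exists e\ \forall^*y\in V\ \bigl(f_e(y)\text{ is defined and }(x,y,f_e(y))\in F\bigr).
\]
The condition in parentheses is Borel in $(x,e,y)$, so by (B3) the displayed condition is analytic in $x$. It implies that $B_x$ is comeager in $V$. Conversely, let $B_x$ be comeager in $V$. The Jankov--von Neumann theorem gives $g:B_x\to\omega^\omega$ with $(x,y,g(y))\in F$ for all $y\in B_x$, measurable with respect to the $\sigma$-algebra generated by the analytic sets. By (B1) each set $\{y\in B_x\cap V:g(y)(n)=k\}$ differs from some open $U_{n,k}\subseteq V$ by a meager set. Let $e$ code $(U_{n,k})$. For $y\in B_x\cap V$ outside these countably many meager sets, $y\in U_{n,k}$ holds exactly when $g(y)(n)=k$, so $f_e(y)=g(y)$.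

In a Polish group, inversion and right translations are homeomorphisms, so they preserve category. We also need to pass between category in a space and category along the orbits of a group.

\begin{lemma}\label{lem:orbit}
Let a Polish group $W$ act continuously on a Polish space $X$, and let $F\subseteq X$ have the BP. Then $F$ is meager if and only if $\forall^*x\in X\ \forall^*v\in W\ (vx\notin F)$.
\end{lemma}

\begin{proof}
The set $F\times W$ has the BP, and by (B2) it is meager exactly when $F$ is. The homeomorphism $(x,v)\mapsto(vx,v)$ of $X\times W$ carries $\{(x,v):vx\in F\}$ onto $F\times W$. So $\{(x,v):vx\in F\}$ has the BP and is meager exactly when $F$ is; now apply (B2) to it.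
\end{proof}

\section{Quotients of automorphism groups of orderings}\label{sec:orders}

Throughout this section $L$ is a colored ordering and $A=\operatorname{Aut}(L)$. For $f,g\in A$ write $f\le g$ if $fx\le gx$ for all $x$, and let $f\vee g$ and $f\wedge g$ be the pointwise maximum and minimum. We write $\operatorname{Stab}(F)$ for the pointwise stabilizer of $F$ in $A$. Linearity of the order enters through the following ways of making new automorphisms from old ones.

\begin{lemma}\label{lem:lattice}
Let $f,g,h,k\in A$.
\begin{enumerate}
\item[(a)] $f\vee g$ and $f\wedge g$ belong to $A$, and $(f\wedge g)^{-1}=f^{-1}\vee g^{-1}$.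
\item[(b)] $h(f\vee g)k=hfk\vee hgk$. If $f\le g$ then $hfk\le hgk$; if $f\le g$ and $h\le k$ then $fh\le gk$.
\item[(c)] (Patching) If $C\subseteq L$ is convex and $fC=C$, then the map $f_C$ equal to $f$ on $C$ and to the identity off $C$ belongs to $A$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Both maps are strictly increasing, and they preserve colors because the value at $x$ is $fx$ or $gx$. Given $y$, let $z=\min(f^{-1}y,g^{-1}y)$, say $z=f^{-1}y$. Then $fz=y$ and $gz\le y$, so $(f\vee g)z=y$. Thus $f\vee g$ is onto, hence in $A$, and its inverse is $f^{-1}\wedge g^{-1}$. Applying this to $f^{-1},g^{-1}$ shows that $f\wedge g$ is the inverse of $f^{-1}\vee g^{-1}\in A$.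

(b) The first two claims hold pointwise because $h$ is increasing, and then $fh\le fk\le gk$.

(c) The map $f_C$ is a color-preserving bijection. A point $y\notin C$ lies above all of $C$ or below all of $C$, so for $x\in C$ the points $x$ and $fx$ lie on the same side of $y$.
\end{proof}

For a subgroup $B\le A$ and $x\in L$ let $\operatorname{hull}_B(x)$ be the convex hull of the orbit $Bx$. It is $B$-invariant.

\begin{lemma}\label{lem:hull}
Two sets $\operatorname{hull}_B(x)$ and $\operatorname{hull}_B(x')$ are equal or disjoint.
\end{lemma}

\begin{proof}
Let $y$ lie in both, say $b_1x\le y\le b_2x$ and $b_1'x'\le y\le b_2'x'$ with $b_i,b_i'\in B$. Then $b_1x\le b_2'x'$ and $b_1'x'\le b_2x$, so $b_2'^{-1}b_1x\le x'\le b_1'^{-1}b_2x$. Hence $x'\in\operatorname{hull}_B(x)$, and since this hull is convex and $B$-invariant, it contains $\operatorname{hull}_B(x')$. The other inclusion follows by symmetry.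
\end{proof}

\subsection{The case of one point}

Fix $c\in L$. Let $N_c$ be the subgroup of $A$ generated by all $\operatorname{Stab}(b)$ with $b\in Ac$. Since $f\operatorname{Stab}(b)f^{-1}=\operatorname{Stab}(fb)$, it is the smallest normal subgroup containing $\operatorname{Stab}(c)$. Let $K=\operatorname{hull}_{N_c}(c)$. We will show that $A/N_c$ acts freely on the ordered set of translates of $K$, and that this action makes it an Archimedean ordered group.

Three examples show what to expect. For $L=\mathbb Z$ we have $N_c=1$, $K=\{c\}$ and $A/N_c\cong\mathbb Z$. For $L=\mathbb Q$, any two points are exchanged in one direction by an automorphism fixing a point below both, so $K=\mathbb Q$, and Lemma~\ref{lem:free} will give $N_c=A$. For $L=\mathbb Z\times\mathbb Q$ ordered lexicographically, with the points $(n,r)$, $n$ even, colored and $c=(0,0)$, automorphisms permute the intervals $\{n\}\times\mathbb Q$ by even translations of $n$; here $K=\{0\}\times\mathbb Q$, and the translates of $K$ are ordered like $\mathbb Z$.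

The difficulty in proving freeness is this. If $fK=K$, then $fc$ lies between two points of the orbit $N_cc$, but we do not yet know that it lies in the orbit. The lattice operations produce an automorphism $m$ with $mc=fc$ that is squeezed between $1$ and a product of point-fixing automorphisms, and the next lemma puts such an $m$ into $N_c$.

\begin{lemma}\label{lem:convex}
Suppose that $1\le m\le k_1\cdots k_r$, where each $k_i\ge1$ fixes some point $b_i\in Ac$. Then $m\in N_c$.
\end{lemma}

\begin{proof}
Induction on $r$. If $r=0$ then $m=1$. Otherwise let $m_1=m\wedge k_1$. Then $1\le m_1\le k_1$, so $b_1\le m_1b_1\le k_1b_1=b_1$, and $m_1\in N_c$. By Lemma~\ref{lem:lattice},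
\[
m_1^{-1}m=(m^{-1}\vee k_1^{-1})m=1\vee k_1^{-1}m .
\]
Both $1$ and $k_1^{-1}m$ are $\le k_2\cdots k_r$, so $1\le m_1^{-1}m\le k_2\cdots k_r$, and $m_1^{-1}m\in N_c$ by induction.
\end{proof}

\begin{lemma}\label{lem:free}
If $f\in A$ and $fK=K$, then $f\in N_c$.
\end{lemma}

\begin{proof}
Replacing $f$ by $f^{-1}$ if necessary, assume $fc\ge c$. As $fc\in K$, there is $k\in N_c$ with $kc\ge fc$. Write $k=k_1\cdots k_r$ with $k_i\in\operatorname{Stab}(b_i)$, $b_i\in Ac$, and put $|k_i|=k_i\vee k_i^{-1}$. Then $|k_i|$ fixes $b_i$, $|k_i|\ge k_i$, and $|k_i|\ge1$, because $k_ix<x$ implies $k_i^{-1}x>x$. Let $m=(f\vee1)\wedge(k\vee1)$. Then $1\le m\le k\vee1\le|k_1|\cdots|k_r|$, so $m\in N_c$ by Lemma~\ref{lem:convex}. Since $c\le fc\le kc$, we have $mc=fc$. Hence $m^{-1}f\in\operatorname{Stab}(c)\subseteq N_c$.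
\end{proof}

A \emph{bi-ordered group} is a group with a linear order invariant under left and right multiplication. It is \emph{Archimedean} if for all $\alpha>1$ and all $\beta$ there is $n$ with $\alpha^n\ge\beta$. H\"older's theorem says that every Archimedean bi-ordered group embeds in $(\mathbb R,+)$.

\begin{proposition}\label{prop:onepoint}
The group $\Lambda=A/N_c$ is abelian.
\end{proposition}

\begin{proof}
By normality $fN_cc=N_cfc$, so $fK=\operatorname{hull}_{N_c}(fc)$. By Lemma~\ref{lem:hull}, $\mathcal S=\{fK:f\in A\}$ is a set of pairwise disjoint convex sets; it is linearly ordered, and $A$ acts on it transitively and order-preservingly. An element $f$ fixes $gK$ if and only if $g^{-1}fg$ fixes $K$. By invariance of $K$ under $N_c$ and by Lemma~\ref{lem:free}, this happens if and only if $g^{-1}fg\in N_c$, that is, $f\in N_c$. So $N_c$ acts trivially on $\mathcal S$, and $\Lambda$ acts freely.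

\emph{Claim 1. If $\alpha\in\Lambda$, $S\in\mathcal S$ and $\alpha S>S$, then for every $S'\in\mathcal S$ there is $n\ge0$ with $\alpha^nS\ge S'$.} Suppose that $\alpha^nS<S'$ for all $n\geq 0$. Let $f\in A$ represent $\alpha$ and let $I$ be the downward closure of $\bigcup_{n\ge0}f^nS$. As the sets $f^nS$ increase, $fI$, which is the downward closure of $\bigcup_{n\ge1}f^nS$, equals $I$. Write $S'=gK$; then $gc\in S'$ lies above $I$. The patch $f_I$ fixes $gc$, so it belongs to $N_c$ and acts trivially on $\mathcal S$. But $S\subseteq I$, so $f_IS=fS\ne S$, a contradiction.

\emph{Claim 2. If $\alpha S>S$ for some $S\in\mathcal S$, then $\alpha S'>S'$ for all $S'\in\mathcal S$.} Otherwise $\alpha S'<S'$ for some $S'\neq S$, by freeness. If $S<S'$, then $\alpha^nS<\alpha^nS'\le S'$ for all $n\ge0$, against Claim~1. If $S'<S$, then $\alpha^{-1}S'>S'$, and $\alpha^{-n}S'<\alpha^{-n}S\le S$ for all $n\geq0$, against Claim~1 for $\alpha^{-1}$.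

Order $\Lambda$ by $\alpha<\beta$ if and only if $\alpha K<\beta K$. By freeness this is a linear order, and it is left-invariant because the action preserves the order of $\mathcal S$. It is right-invariant: if $\alpha<\beta$ then $\alpha^{-1}\beta K>K$, so $\alpha^{-1}\beta\gamma K>\gamma K$ by Claim~2, that is, $\alpha\gamma<\beta\gamma$. It is Archimedean by Claim~1 with $S=K$, $S'=\beta K$. By H\"older's theorem $\Lambda$ is abelian.
\end{proof}

\subsection{Reduction to one point}

A normal subgroup containing $\operatorname{Stab}(F)$ need not contain a point stabilizer: in $\mathbb Z+\mathbb Z$, with one point of $F$ in each copy, $\operatorname{Stab}(F)$ is trivial and no point stabilizer is. What goes wrong is that $F$ meets several $A$-invariant convex sets, so we treat these separately.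

\begin{proof}[Proof of Theorem~\ref{thm:abelian}]
If $F=\emptyset$ then $N=A$. Let $F\ne\emptyset$.

Assume first that $\operatorname{hull}_A(a)=L$ for all $a\in F$. Let $a=\min F$ and $c=\max F$. Some $g\in A$ has $ga\ge c$, so $gF\subseteq[c,\infty)$, and $\operatorname{Stab}(gF)=g\operatorname{Stab}(F)g^{-1}\subseteq N$. Let $f\in\operatorname{Stab}(c)$. Patching gives $f=f_-f_+$ with $f_-=f_{(-\infty,c)}$ and $f_+=f_{(c,\infty)}$. Here $f_-$ fixes $gF$ pointwise and $f_+$ fixes $F$ pointwise, so both lie in $N$. Thus $\operatorname{Stab}(c)\subseteq N$, hence $N_c\subseteq N$, and $A/N$ is a quotient of the abelian group $A/N_c$.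

In general, let $C_1,\dots,C_k$ be the distinct sets $\operatorname{hull}_A(a)$, $a\in F$. They are convex, $A$-invariant and pairwise disjoint. Let $A_j\le A$ consist of the automorphisms that are the identity off $C_j$. The groups $A_j$ commute with one another, having disjoint supports. For $f\in A$ the element $f\prod_jf_{C_j}^{-1}$ fixes $\bigcup_jC_j\supseteq F$ pointwise and so lies in $N$. Hence $A/N$ is generated by the images of the $A_j$, and it suffices to show that each $A_j/(A_j\cap N)$ is abelian. Restriction identifies $A_j$ with the automorphism group of the colored ordering $C_j$, since an automorphism of a convex subset extends by the identity. The subgroup $A_j\cap N$ is normal in $A_j$ and contains the elements of $A_j$ that fix $F\cap C_j\neq\emptyset$ pointwise, because they fix the rest of $F$ as well. By patching, $A_j$ and $A$ have the same orbits on $C_j$, so $\operatorname{hull}_{A_j}(a)=C_j$ for $a\in F\cap C_j$. The first case, applied to $C_j$, finishes the proof.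
\end{proof}

\section{The mechanism in the group $\mathbb Z/4$}\label{sec:Z4}

How can one force an interpreting structure to have an automorphism? For a single graph this is impossible, as Example~\ref{ex:nonuniform} shows. It becomes possible for a family of graphs in which a symmetry cannot be broken consistently. We describe the smallest such family.

Let $A_0,A_1$ be disjoint countably infinite subsets of $2^\omega$, whose elements we call reals. Take the directed cycle $0\to1\to2\to3\to0$ on $\mathbb Z/4$ and label the even vertices by the set $A_0$ and the odd vertices by $A_1$. (Section~\ref{sec:graphs} codes such objects as graphs.) The automorphisms are the identity and the half-turn $t\mapsto t+2$. Exchanging $A_0$ and $A_1$ gives an isomorphic object, by $t\mapsto t+1$.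

Let $x$ range over the Polish space of pairs of enumerations of such sets, and suppose that structures $M_x$ depend on $x$ in a Borel way, that the isomorphism type of $M_x$ depends only on that of the labeled cycle, and that fixed formulas interpret the labeled cycle in $M_x$. The key property of this space is a zero--one law (Lemma~\ref{lem:zeroone}): a set with the BP that is invariant under re-enumeration of $A_0$ and of $A_1$ is meager or comeager. The set of $x$ for which some automorphism of $M_x$ induces the half-turn is analytic and invariant. We argue that it is comeager.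

Suppose that it is meager, and consider $x$ outside it. Any two isomorphisms $M_y\to M_{y'}$, where $y,y'$ code the same labeled cycle as $x$, induce the same bijection of the interpreted cycles. So all these cycles are identified with one four-element set $\mathcal Q_x$, on which $\mathbb Z/4$ acts freely by moving along the arrows. Two points of $\mathcal Q_x$ are labeled $A_0$. Suppose that we can choose one of them, $\hat q(x)$, in a measurable way that does not depend on the enumerations of $A_0$ and $A_1$. Let $\sigma x$ be $x$ with the two enumerations exchanged. Then $\mathcal Q_{\sigma x}=\mathcal Q_x$, and $\hat q(\sigma x)$ is labeled $A_1$, so $\hat q(\sigma x)=\hat q(x)+g(x)$ with $g(x)\in\{1,3\}$. By the zero--one law, $g$ takes a constant value $g$ on a comeager set. For $x$ with both $x$ and $\sigma x$ in this set,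
\[
\hat q(x)=\hat q(\sigma\sigma x)=\hat q(\sigma x)+g=\hat q(x)+2g=\hat q(x)+2,
\]
which contradicts freeness.

Four features of this argument shape the general proof.

\emph{The group.} The contradiction arises because no proper subgroup of $\mathbb Z/4$ maps onto $\mathbb Z/2$. The half-turn generates an abelian group, which does not conflict with Theorem~\ref{thm:abelian}. We need a group $P$ with a nonabelian normal subgroup $\Delta$ such that no proper subgroup of $P$ maps onto $P/\Delta$, and this is what nilpotency provides.

\begin{lemma}\label{lem:frattini}
Let $P$ be a finite nilpotent group and $\Delta=[P,P]$. If $H\le P$ and $H\Delta=P$, then $H=P$.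
\end{lemma}

\begin{proof}
Otherwise $H$ is contained in a maximal proper subgroup $H'$. In a finite nilpotent group such a subgroup is normal of prime index. So $P/H'$ is abelian, $\Delta\le H'$, and $H\Delta\le H'\ne P$.
\end{proof}

\emph{The labels.} They must be sets of reals. If the labels were single reals $x_0\ne x_1$, we could let $M_x$ be the labeled cycle with a constant for a vertex carrying the lexicographically smaller label. The half-turn exchanges the two candidates, so the isomorphism type of $M_x$ depends only on that of the labeled cycle, and $M_x$ is rigid. The zero--one law rules out such a choice between $A_0$ and $A_1$.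

\emph{The set $\mathcal Q_x$.} It makes sense without the assumption that no automorphism is induced; it is then a transitive, not necessarily free, $P$-set, and we compute its stabilizers directly.

\emph{The selector.} The obvious Borel choice, the first tuple of $M_x$ that represents a suitable vertex, depends on the presentation $M_x$ and hence on the enumerations. Producing $\hat q$ from it is the main technical work.

\section{The graphs $G^{(n)}_x$}\label{sec:graphs}

For the rest of the paper, $P=\{g_1,\dots,g_s\}$ is a finite nilpotent group with a fixed enumeration, $\Delta=[P,P]$, and $\Gamma=P/\Delta$. Elements of $\Gamma$ are cosets, that is, subsets of $P$, and $1\in\Gamma$ is the coset $\Delta$. Of the pair $(P,\Delta)$, this section and the next use only that $\Delta$ is normal and satisfies the conclusion of Lemma~\ref{lem:frattini}; the pair $(\mathbb Z/4,\{0,2\})$ of Section~\ref{sec:Z4} has these properties too.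

\subsection{The space of labels}

Let $X=(2^\omega)^{\Gamma\times\omega}$. A point $x=(x_{p,i})\in X$ enumerates the sets $A^x_p=\{x_{p,i}:i\in\omega\}$, $p\in\Gamma$. Let $W$ be the group of permutations of $\Gamma\times\omega$ of the form
\[
v(p,i)=(\gamma p,\,w_p(i)),\qquad\gamma\in\Gamma,\quad w_p\in\operatorname{Sym}(\omega),
\]
and put $\pi(v)=\gamma$. With the topology of pointwise convergence, $W$ is a closed subgroup of $\operatorname{Sym}(\Gamma\times\omega)$, hence a Polish group, and $\pi:W\to\Gamma$ is a continuous homomorphism. Its kernel $\Sigma=\prod_{p\in\Gamma}\operatorname{Sym}(\omega)$, the group of re-enumerations, is a clopen normal subgroup. We regard $\gamma\in\Gamma$ as the element $(p,i)\mapsto(\gamma p,i)$ of $W$, so that $W=\Gamma\Sigma$. The group $W$ acts continuously on $X$ by permuting coordinates, $(vx)_{v(p,i)}=x_{p,i}$, and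
\begin{equation}\label{eq:labels}
A^{vx}_{\pi(v)p}=A^x_p .
\end{equation}

\subsection{The construction}

We code the set $P$, with right multiplication by each $g_j$ and with $t\in P$ labeled by $A^x_{t\Delta}$, as a graph. A \emph{leaf} is a vertex of degree one. The parameter $n\in\omega$ only shifts the numbers of leaves; it is used in Section~\ref{sec:param} to tell components of a disjoint union apart. The graph $G^{(n)}_x$ has the following vertices and edges (Figure~\ref{fig:graph}).
\begin{itemize}
\item A vertex $t$ for each $t\in P$.
\item For $t\in P$ and $1\le j\le s$, vertices $d_{t,j},e_{t,j}$ and the edges of the path $t,\ d_{t,j},\ e_{t,j},\ tg_j$; moreover $2(ns+j)$ new leaves attached to $d_{t,j}$ and $2(ns+j)+1$ new leaves attached to $e_{t,j}$.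
\item For $(p,i)\in\Gamma\times\omega$, a vertex $\rho_{p,i}$ adjacent to every $t\in p$ and to the first vertex of an infinite path $b_0,b_1,\dots$ of new vertices; and for each $k$ two new vertices $c_k,c_k'$, where $c_k$ is adjacent to $b_k$, and $c_k'$ is adjacent to $c_k$ if $x_{p,i}(k)=0$ and to $b_k$ if $x_{p,i}(k)=1$.
\end{itemize}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[v/.style={circle,fill,inner sep=1.3pt},h/.style={circle,draw,inner sep=2.3pt}]
\node[h,label=above:$t'$] (u) at (-1.5,0) {};
\node[h,label=above:$t$] (t) at (0,0) {};
\node[v,label=above:$d_{t,1}$] (d) at (1.5,0) {};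
\node[v,label=above:$e_{t,1}$] (e) at (3,0) {};
\node[h,label=above:$tg_1$] (s) at (4.5,0) {};
\draw (t)--(d)--(e)--(s);
\foreach \x in {1.3,1.7} {\node[v] (l) at (\x,-0.6) {}; \draw (d)--(l);}
\foreach \x in {2.7,3,3.3} {\node[v] (l) at (\x,-0.6) {}; \draw (e)--(l);}
\node[v,label=below:$\rho_{p,i}$] (r) at (0,-1.8) {};
\node[v,label=above:$b_0$] (b0) at (1.5,-1.8) {};
\node[v,label=above:$b_1$] (b1) at (3,-1.8) {};
\node[v,label=above:$b_2$] (b2) at (4.5,-1.8) {};
\draw (u)--(r) (t)--(r)--(b0)--(b1)--(b2)--(5.3,-1.8);
\node at (5.7,-1.8) {$\cdots$};
\foreach \x/\b in {1.5/b0,4.5/b2} {\node[v] (c) at (\x,-2.4) {}; \node[v] (cc) at (\x,-3) {}; \draw (\b)--(c)--(cc);}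
\foreach \x in {2.7,3.3} {\node[v] (c) at (\x,-2.4) {}; \draw (b1)--(c);}
\end{tikzpicture}
\caption{Part of the graph $G^{(0)}_x$. Open circles are elements of $P$. The top row is the arrow from $t$ to $tg_1$, marked by two and three leaves. The vertex $\rho_{p,i}$ is joined to all elements $t,t',\dots$ of the coset $p$, and its path codes a real $x_{p,i}$ beginning with $0,1,0$: the vertex $b_k$ has leaf neighbors exactly when the $k$th bit is $1$.}
\label{fig:graph}
\end{figure}

The vertex set does not depend on $x$; we identify it with $\omega$. Each edge depends on at most one bit of $x$, so $x\mapsto G^{(n)}_x$ is continuous. The graph is connected, since any two elements of $P$ are joined by an arrow and every other vertex is joined to $P$ by a path.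

\begin{lemma}\label{lem:iso}
Let $v\in W$, $v(p,i)=(\gamma p,w_p(i))$, and let $h\in\gamma$. There is an isomorphism $G^{(n)}_x\to G^{(n)}_{vx}$ that acts on $P$ as $t\mapsto ht$.
\end{lemma}

\begin{proof}
Send $t,d_{t,j},e_{t,j}$ to $ht,d_{ht,j},e_{ht,j}$, together with their leaves; this respects the arrows since $h(tg_j)=(ht)g_j$. Send $\rho_{p,i}$ to $\rho_{v(p,i)}$, together with the vertices $b_k,c_k,c_k'$ attached to it. This respects edges because $t\in p$ if and only if $ht\in\gamma p$, and because the real coded at $\rho_{v(p,i)}$ in $G^{(n)}_{vx}$ is $(vx)_{v(p,i)}=x_{p,i}$.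
\end{proof}

\subsection{Recovering the labeled $P$-set}

In any graph, call a vertex of infinite degree a \emph{hub}. For a vertex $\rho$ and a binary string $\zeta$ of length $k+1$, let $\psi_\zeta(\rho)$ say that there are vertices $\beta_0,\dots,\beta_k$ of finite degree $\ge3$ such that $\rho,\beta_0,\dots,\beta_k$ are distinct and consecutively adjacent, and $\beta_l$ has a leaf neighbor if and only if $\zeta(l)=1$, for $l\le k$. The \emph{label} of a hub $\tau$ is the set $Z_\tau$ of all $z\in2^\omega$ for which some neighbor $\rho$ of $\tau$ satisfies $\psi_{z\upharpoonright(k+1)}(\rho)$ for every $k$.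

\begin{lemma}\label{lem:recog}
In $G^{(n)}_x$ the following hold.
\begin{enumerate}
\item[(a)] The hubs are the elements of $P$.
\item[(b)] The neighbors of hubs that have a leaf neighbor are the vertices $d_{t,j}$, with exactly $2(ns+j)$ leaf neighbors, and $e_{t,j}$, with exactly $2(ns+j)+1$.
\item[(c)] For hubs $t,t'$ we have $t'=tg_j$ if and only if there are adjacent vertices $d,e$ such that $d$ is adjacent to $t$ and has exactly $2(ns+j)$ leaf neighbors, and $e$ is adjacent to $t'$ and has exactly $2(ns+j)+1$ leaf neighbors.
\item[(d)] $Z_t=A^x_{t\Delta}$ for $t\in P$.
\end{enumerate}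
\end{lemma}

\begin{proof}
(a) The vertex $t$ is adjacent to $\rho_{t\Delta,i}$ for all $i$. The vertices $d_{t,j},e_{t,j}$ have finite degree $\geq 4$, $\rho_{p,i}$ has degree $|\Delta|+1\ge2$, $b_k$ has degree $3$ or $4$, and all other vertices have degree at most $2$.

(b) The neighbors of hubs are the vertices $d_{t,j}$, $e_{t,j}$, $\rho_{p,i}$. The neighbors of $\rho_{p,i}$ are hubs and $b_0$, none of which is a leaf. The two neighbors of $d_{t,j}$ or $e_{t,j}$ on the arrow are not leaves.

(c) If $t'=tg_j$, take $d=d_{t,j}$, $e=e_{t,j}$. Conversely, by (b) the numbers of leaves force $d=d_{t_1,j}$ and $e=e_{t_2,j}$ for some $t_1,t_2$. The only hub adjacent to $d_{t_1,j}$ is $t_1$, so $t_1=t$; the only vertex $e_{t_2,j}$ adjacent to $d_{t,j}$ is $e_{t,j}$; and the only hub adjacent to $e_{t,j}$ is $tg_j$.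

(d) Let $\rho$ be a neighbor of $t$. If $\rho=\rho_{p,i}$ with $p=t\Delta$, the sequence $\beta_0,\beta_1,\dots$ must be $b_0,b_1,\dots$, because hubs have infinite degree and the vertices $c_k,c'_k$ have degree at most $2$. If $x_{p,i}(k)=0$, the neighbors of $b_k$ are its two neighbors on the path and $c_k$, which has degree $2$, so $b_k$ has no leaf neighbor; if $x_{p,i}(k)=1$, then $c_k$ and $c_k'$ are leaves. So $\rho$ contributes exactly the real $x_{p,i}$. If $\rho$ is one of the two inner vertices of an arrow, then $\beta_0$ must be the other one, whose remaining neighbors are a hub and leaves; there is no candidate for $\beta_1$, and $\rho$ contributes nothing.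
\end{proof}

Let $G'$ be any graph isomorphic to $G^{(n)}_x$, and let $T(G')$ be its set of hubs. Define $\tau g_j$ for $\tau\in T(G')$ by the condition in (c). Restricting an isomorphism $G'\to G^{(n)}_x$ gives a bijection $\iota:T(G')\to P$ with
\begin{equation}\label{eq:iota}
\iota(\tau g)=\iota(\tau)g,\qquad Z_\tau=A^x_{\iota(\tau)\Delta}.
\end{equation}
So $T(G')$ carries a right action of $P$ that is \emph{regular}, that is, free and transitive. The action and the labels are defined from the graph structure alone, by $L_{\omega_1\omega}$ conditions, so every isomorphism between such graphs commutes with the action and preserves labels.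

\begin{remark}\label{rem:F}
Suppose that the sets $A^x_p$ are pairwise disjoint. An automorphism of $G^{(n)}_x$ commutes with right multiplication on $P$, so it acts there as $t\mapsto ht$, and it preserves labels, so $h\in\Delta$. By Lemma~\ref{lem:iso} with $v=1$, every $h\in\Delta$ occurs. Thus $\operatorname{Aut}(G^{(n)}_x)$ acts on the hubs as $\Delta$, and the aim is to show that $\operatorname{Aut}(M_x)$ does so too. This needs Lemma~\ref{lem:frattini}. If $H$ were a proper subgroup with $H\Delta=P$, let $M_x$ be $G^{(n)}_x$ with a unary predicate for $H$. Taking $h\in H\cap\pi(v)$ in Lemma~\ref{lem:iso} gives $M_x\cong M_{vx}$, and $M_x$ interprets $G^{(n)}_x$, but $\operatorname{Aut}(M_x)$ acts on the hubs only as $H\cap\Delta\neq\Delta$.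
\end{remark}

\section{Forcing the quotient $[P,P]$}\label{sec:forcing}

We prove Theorem~\ref{thm:criterion} in a form that concerns only the graphs $G^{(n)}_x$, for $x$ in a comeager set. This form is needed for Theorem~\ref{thm:param}.

\begin{proposition}\label{prop:main}
Fix $n$. Let $C\subseteq X$ be comeager and let $x\mapsto M_x$ $(x\in C)$ be the restriction to $C$ of a Borel map to countable structures in a fixed countable language, such that
\begin{enumerate}
\item[(i)] if $x,vx\in C$ with $v\in W$, then $M_x\cong M_{vx}$;
\item[(ii)] fixed parameter-free $L_{\omega_1\omega}$ formulas interpret $G^{(n)}_x$ in $M_x$ for all $x\in C$.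
\end{enumerate}
Then for comeagerly many $x\in C$ there is a normal subgroup $N$ of $\operatorname{Aut}(M_x)$, containing the stabilizer of a finite tuple, with $\operatorname{Aut}(M_x)/N\cong\Delta$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:criterion} from Proposition~\ref{prop:main}]
Take $n=0$, $C=X$ and $M_x=\Theta(G^{(0)}_x)$. This map is Borel, (i) holds by Lemma~\ref{lem:iso} and invariance of $\Theta$, and (ii) is the hypothesis.
\end{proof}

The rest of the section proves the proposition.

\subsection{The zero--one law}

For $m\in\omega$ let $\Sigma_m=\{w\in\Sigma:w_p(i)=i\text{ for all }p\in\Gamma,\ i<m\}$, an open subgroup of $\Sigma=\Sigma_0$. Call $w\in\Sigma$ \emph{finitary} if each $w_p$ moves only finitely many points; there are countably many such $w$. Write $x_{<m}=(x_{p,i})_{p\in\Gamma,\,i<m}$. A basic clopen subset of $2^\omega$ is the set of extensions of a finite string. A \emph{box of length $m$} is a product $O=\prod_{p\in\Gamma,\,i<m}O_{p,i}$ of basic clopen sets, and $[O]=\{x\in X:x_{<m}\in O\}$. The sets $[O]$ are clopen and form a base of $X$.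

\begin{lemma}\label{lem:zeroone}
Let $B\subseteq X$ have the BP and be invariant under the finitary elements of $\Sigma_m$. If $B$ is nonmeager, there is a box $O$ of length $m$ such that $B$ is comeager in $[O]$. In particular, a set with the BP that is invariant under the finitary elements of $\Sigma$ is meager or comeager.
\end{lemma}

\begin{proof}
By (B1), $B$ is comeager in some $U=\prod_{p,i}U_{p,i}$, where the $U_{p,i}$ are basic clopen and all but finitely many equal $2^\omega$; call a coordinate constrained in $U$ if $U_{p,i}\neq2^\omega$. Let $O_{p,i}=U_{p,i}$ for $i<m$. If $B$ is not comeager in $[O]$, then by (B1) in the space $[O]$, the complement of $B$ is comeager in some $U'=\prod U'_{p,i}\subseteq[O]$ of the same form. Choose a finitary $w\in\Sigma_m$ that moves the coordinates $(p,i)$, $i\ge m$, constrained in $U'$ to coordinates not constrained in $U$. Then $wU'\cap U$ is a product in which the factor at $(p,i)$ is $U'_{p,i}\cap U_{p,i}=U'_{p,i}$ for $i<m$, while for $i\geq m$ at most one of the two sets constrains the coordinate. So $wU'\cap U$ is nonempty and open. The set $B$ is comeager in it, and so is the complement of $B$, which is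 $w$-invariant and hence comeager in $wU'$. This contradicts the Baire category theorem. The last statement is the case $m=0$, where $[O]=X$.
\end{proof}

\subsection{The $P$-sets $\mathcal Q_x$}

Hypotheses (i) and (ii) pass to subsets of $C$, so we may assume that $C$ is Borel. Let $X_0$ be the set of $x\in X$ such that the reals $x_{p,i}$ are pairwise distinct, every $A^x_p$ is dense in $2^\omega$, and $\forall^*v\in W\,(vx\in C)$. The first two conditions define comeager Borel sets. The third defines a Borel set by (B3) and a comeager set by Lemma~\ref{lem:orbit}. All three conditions are $W$-invariant; for the third, $\{v:vux\in C\}=\{v:vx\in C\}u^{-1}$. As $\Sigma$ is open in $W$, we have $\forall^*w\in\Sigma\,(wx\in C)$ for $x\in X_0$.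

For $y\in C$ let $T_y=T(I(M_y))$; by (ii) it is a regular right $P$-set with labels. To compare elements of $T_y$ for different $y$ in one orbit, we identify whatever an isomorphism can identify. For $x\in X_0$ let $\mathcal Q_x$ be the set of pairs $(y,\tau)$ with $y\in Wx\cap C$ and $\tau\in T_y$, modulo the equivalence relation
\[
(y,\tau)\equiv(y',\tau')\iff h_*\tau=\tau'\text{ for some isomorphism }h:M_y\to M_{y'}.
\]
By definition $\mathcal Q_{vx}=\mathcal Q_x$ for $v\in W$. The maps $h_*$ commute with the action of $P$ and preserve labels, so $P$ acts on $\mathcal Q_x$ from the right and each $q\in\mathcal Q_x$ has a label $Z_q$. By (i), any two $M_y$ with $y\in Wx\cap C$ are isomorphic, so each map $T_y\to\mathcal Q_x$ is onto. Therefore $\mathcal Q_x$ is a finite, nonempty, transitive right $P$-set. This is the only use of (i), and everything below depends on it.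

\begin{lemma}\label{lem:chi}
For $x\in X_0$ and $q\in\mathcal Q_x$ there is a unique $\chi_x(q)\in\Gamma$ with $Z_q=A^x_{\chi_x(q)}$. For $g\in P$ and $v\in W$,
\[
\chi_x(qg)=\chi_x(q)\cdot g\Delta,\qquad\chi_{vx}(q)=\pi(v)\chi_x(q).
\]
The set $\mathcal Q^1_x=\{q\in\mathcal Q_x:\chi_x(q)=1\}$ is nonempty, $\Delta$ acts transitively on it, and $\mathcal Q^1_{wx}=\mathcal Q^1_x$ for $w\in\Sigma$.
\end{lemma}

\begin{proof}
Uniqueness holds because the sets $A^x_p$ are nonempty and pairwise disjoint. Let $(y,\tau)$ represent $q$, with $y=ux$, and let $\iota:T_y\to P$ be as in \eqref{eq:iota} for $G^{(n)}_y$. By \eqref{eq:iota} and \eqref{eq:labels}, $Z_\tau=A^{ux}_{\iota(\tau)\Delta}=A^x_{\pi(u)^{-1}\iota(\tau)\Delta}$. So $\chi_x(q)=\pi(u)^{-1}\iota(\tau)\Delta$, and the first formula follows from $\iota(\tau g)=\iota(\tau)g$. The second is \eqref{eq:labels}. By the first formula $\chi_x$ is onto, $\Delta$ preserves $\mathcal Q^1_x$, and if $q,qg\in\mathcal Q^1_x$ then $g\in\Delta$; with transitivity of $P$ this gives the claims on $\mathcal Q_x^1$.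
\end{proof}

By the first formula, the stabilizer in $P$ of any $q\in\mathcal Q_x$ is contained in $\Delta$. We must show that it is all of $\Delta$.

\subsection{A Borel selector}

Fix an enumeration of $\omega^{<\omega}$. For $x\in C\cap X_0$ let $a(x)$ be the first tuple $a\in D^{M_x}$ such that $[a]\in T_x$ and $x_{1,0}\in Z_{[a]}$, and let $q(x)\in\mathcal Q_x$ be the class of $(x,[a(x)])$. By Lemma~\ref{lem:chi}, the condition $x_{1,0}\in Z_{[a]}$ holds exactly when the class of $(x,[a])$ lies in $\mathcal Q^1_x$. So $a(x)$ exists and $q(x)\in\mathcal Q^1_x$. The map $x\mapsto a(x)$ is Borel: by (I2), $[a]\in T_x$ is a Borel condition, and $x_{1,0}\in Z_{[a]}$ says that for some tuple $b\in D^{M_x}$ with $R(a,b)$, for all $k$ and all strings $\zeta$ of length $k+1$, either $\zeta\neq x_{1,0}{\upharpoonright}(k+1)$ or $M_x\models\psi_\zeta^*(b)$.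

When we write $q(z)$, this includes the assertion that $z\in C\cap X_0$. For $g\in P$ and nonempty open $V\subseteq\Sigma$ define
\begin{align*}
E_g&=\{(y,y'):y'\in Wy\text{ and }q(y')=q(y)g\},\\
\operatorname{Gen}(V)&=\{(x,y):x\in X_0\text{ and }\forall^*w\in V\ (y,wx)\in E_1\}.
\end{align*}
Thus $(x,y)\in\operatorname{Gen}(V)$ says that $q(y)$ is the value of $q(wx)$ for comeagerly many $w\in V$. The set $E_g$ is analytic: $(y,y')\in E_g$ says that $y,y'\in C\cap X_0$ and there are $v\in W$ with $y'=vy$, an isomorphism $h:M_y\to M_{y'}$, and a tuple $b\in D^{M_y}$ with $[b]=[a(y)]g$ and $hb\sim a(y')$. By (B4), $\operatorname{Gen}(V)$ is analytic.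

\subsection{Decided tuples}

For fixed $x\in X_0$, the function $w\mapsto q(wx)$ maps a comeager subset of $\Sigma$ to the finite set $\mathcal Q^1_x$. It need not be constant, but it is generically constant on some basic open set. The point is to describe basic open sets of $\Sigma$ by data that do not refer to the enumeration $x$: we prescribe which \emph{reals} are put in the first $m$ places.

For $x\in X_0$, an \emph{$x$-tuple of length $m$} is a family $r=(r_{p,i})_{p\in\Gamma,\,i<m}$ of distinct reals with $r_{p,i}\in A^x_p$. Put $[r]_x=\{w\in\Sigma:(wx)_{<m}=r\}$. We have $(wx)_{p,i}=x_{p,w_p^{-1}(i)}$, and the $x_{p,i}$ are distinct. So $w\in[r]_x$ prescribes the injections $w_p^{-1}{\upharpoonright}m$ and nothing else, and every choice of such injections comes from an $x$-tuple. Since inversion is a homeomorphism, the sets $[r]_x$, over all $m$ and $r$, are nonempty and form a base of $\Sigma$. An injection of $m$ into $\omega$ extends to a permutation moving finitely many points, so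
\begin{equation}\label{eq:finitary}
\text{every $x$-tuple of length $m$ is $(ux)_{<m}$ for some finitary $u\in\Sigma$.}
\end{equation}

Say that $r$ is \emph{decided at $x$} if there is $q_0\in\mathcal Q_x$ with $\forall^*w\in[r]_x\ q(wx)=q_0$. Then $q_0$ is unique; we write $\operatorname{val}(x,r)=q_0$. It equals $q(wx)$ for some $w\in\Sigma$, so it lies in $\mathcal Q^1_x$. Hence $r$ is decided at $x$ if and only if $(x,y)\in\operatorname{Gen}([r]_x)$ for some $y$, and then $\operatorname{val}(x,r)=q(y)$ for every such $y$. For $u\in\Sigma$, the $ux$-tuples are the $x$-tuples and $[r]_{ux}=[r]_xu^{-1}$. As right translation preserves category,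
\begin{equation}\label{eq:inv}
r\text{ is decided at }ux\iff r\text{ is decided at }x,\quad\text{and then }\operatorname{val}(ux,r)=\operatorname{val}(x,r).
\end{equation}

\begin{lemma}\label{lem:step1}
There are $m$ and a box $O$ of length $m$ such that
\[
X_1=\{x\in X_0:\text{every $x$-tuple $r\in O$ is decided at }x\}
\]
is comeager. The set $X_1$ is $\Sigma$-invariant.
\end{lemma}

\begin{proof}
First let $x\in X_0$ be fixed, and fix $w_0\in\Sigma$ with $w_0x\in C$. Every element of $\mathcal Q_x$ has the form $q(w_0x)g$, so the comeager set $\{w\in\Sigma:wx\in C\}$ is the union of the finitely many analytic sets $\{w:(w_0x,wx)\in E_g\}$, $g\in P$. One of them is nonmeager, hence comeager in some $[r]_x$ by (B1). So some $x$-tuple is decided at $x$.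

To make this uniform in $x$, let $\Phi_m=\{x\in X_0:x_{<m}\text{ is decided at }x\}$. Since $[x_{<m}]_x=\Sigma_m$ does not depend on $x$, the set $\Phi_m$ is the projection of $\operatorname{Gen}(\Sigma_m)$ and is analytic. It is $\Sigma_m$-invariant by \eqref{eq:inv}, because $(ux)_{<m}=x_{<m}$ for $u\in\Sigma_m$. If $r$ is decided at $x$ and $r=(ux)_{<m}$, then $ux\in\Phi_m$ by \eqref{eq:inv}. So by \eqref{eq:finitary} the comeager set $X_0$ is the union of the countably many sets $u^{-1}\Phi_m$ with $u$ finitary, and some $\Phi_m$ is nonmeager. By Lemma~\ref{lem:zeroone} it is comeager in $[O]$ for a box $O$ of length $m$. If $x\in X_0\setminus X_1$, some $x$-tuple $r=(ux)_{<m}\in O$, with $u$ finitary, is not decided at $x$, so $ux\in[O]\setminus\Phi_m$. Thus $X_0\setminus X_1$ is covered by the countably many meager sets $u^{-1}([O]\setminus\Phi_m)$. Invariance follows from \eqref{eq:inv}.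
\end{proof}

\subsection{An invariant selector}

Fix $m$ and $O$ as in Lemma~\ref{lem:step1}. By \eqref{eq:inv}, $\operatorname{val}(x,r)$ does not depend on the enumeration, but it may depend on $r$. We cannot apply Lemma~\ref{lem:zeroone} to a condition ``$\operatorname{val}(x,x_{<m})=q_0$'', because elements of $\mathcal Q_x$ have no names that are independent of $x$. The \emph{difference} of two values does have such a name, an element of $\Delta$. So we compare two disjoint tuples.

\begin{lemma}\label{lem:step2}
There are a box $O_2\subseteq O$ of length $m$ and a comeager $\Sigma$-invariant set $X_2\subseteq X_1$ such that for $x\in X_2$ there are $x$-tuples in $O_2$, and all of them have the same value $\hat q(x)\in\mathcal Q^1_x$ at $x$. Moreover $\hat q(wx)=\hat q(x)$ for $w\in\Sigma$.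
\end{lemma}

\begin{proof}
Write $x_{[m,2m)}=(x_{p,m+i})_{p\in\Gamma,\,i<m}$. A box of length $2m$ is a product $O'\times O''$ of two boxes of length $m$, with $[O'\times O'']=\{x:x_{<m}\in O',\ x_{[m,2m)}\in O''\}$. For $\delta\in\Delta$ let
\[
B_\delta=\{x\in X_1\cap[O\times O]:\operatorname{val}(x,x_{[m,2m)})=\operatorname{val}(x,x_{<m})\,\delta\}.
\]
By \eqref{eq:inv}, $B_\delta$ is $\Sigma_{2m}$-invariant. It has the BP. Indeed, $[x_{[m,2m)}]_x$ is the fixed open set $V=\{w\in\Sigma:w_p(m+i)=i\text{ for all }p\in\Gamma,\ i<m\}$, so $B_\delta$ is the intersection of $X_1\cap[O\times O]$ with the analytic set of all $x$ for which there are $y,y'$ with $(x,y)\in\operatorname{Gen}(\Sigma_m)$, $(x,y')\in\operatorname{Gen}(V)$ and $(y,y')\in E_\delta$. Since $\Delta$ is transitive on $\mathcal Q^1_x$, the finitely many sets $B_\delta$ cover the nonmeager set $X_1\cap[O\times O]$. Fix $\delta$ with $B_\delta$ nonmeager. By Lemma~\ref{lem:zeroone} for $2m$, it is comeager in some $[O_1\times O_2]$. Then $B_\delta$ is dense in $[O_1\times O_2]$ and contained in the closed set $[O\times O]$, so $O_1,O_2\subseteq O$.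

Let $X_2$ be the set of $x\in X_1$ such that $\operatorname{val}(x,r')=\operatorname{val}(x,r)\delta$ for all $x$-tuples $r\in O_1$, $r'\in O_2$ with no common entry. It is $\Sigma$-invariant by \eqref{eq:inv}. A pair $r,r'$ with no common entry forms an $x$-tuple of length $2m$, so by \eqref{eq:finitary} it is $(ux)_{<m},(ux)_{[m,2m)}$ for a finitary $u$. If the equation fails for this pair, then $ux\in[O_1\times O_2]\setminus B_\delta$ by \eqref{eq:inv}. So $X_1\setminus X_2$ is covered by the countably many meager sets $u^{-1}([O_1\times O_2]\setminus B_\delta)$, and $X_2$ is comeager.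

Let $x\in X_2$. Each $A^x_p$ is dense, so it has infinitely many points in every basic clopen set. Hence there are $x$-tuples in $O_2$, and for any two of them, $r'$ and $r''$, there is an $x$-tuple $r\in O_1$ having no entry in common with either. Then $\operatorname{val}(x,r')=\operatorname{val}(x,r)\delta=\operatorname{val}(x,r'')$. The last statement is \eqref{eq:inv}.
\end{proof}

\subsection{The action of $\Gamma$}

We now run the argument of Section~\ref{sec:Z4}. The constant $g$ found there is replaced by sets $K_\gamma\subseteq P$, and the computation with $\sigma\sigma$ by the fact that their union is a subgroup.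

\begin{lemma}\label{lem:step3}
There is a comeager set $C'\subseteq X_2$ such that for $x\in C'$ the stabilizer of $\hat q(x)$ in $P$ is $\Delta$.
\end{lemma}

\begin{proof}
Let $X_3=\bigcap_{\gamma\in\Gamma}\gamma^{-1}X_2$, a comeager $\Gamma$-invariant subset of $X_2$. For $w\in\Sigma$ we have $\gamma wx=w'\gamma x$ with $w'=\gamma w\gamma^{-1}\in\Sigma$. Hence $X_3$ is $\Sigma$-invariant, and $\hat q(\gamma wx)=\hat q(\gamma x)$ for $x\in X_3$. For $\gamma\in\Gamma$ and $g\in P$ let
\[
B_{\gamma,g}=\{x\in X_3:\hat q(\gamma x)=\hat q(x)g\},
\]
which makes sense since $\mathcal Q_{\gamma x}=\mathcal Q_x$. It is $\Sigma$-invariant by what was just said. It has the BP. Indeed, by \eqref{eq:finitary} and \eqref{eq:inv}, for $z\in X_2$ there is a finitary $u$ with $uz\in[O_2]$, and for every such $u$ we have $\hat q(z)=\operatorname{val}(uz,(uz)_{<m})$, which is $q(y)$ for any $y$ with $(uz,y)\in\operatorname{Gen}(\Sigma_m)$. So $B_{\gamma,g}$ is the intersection of $X_3$ with the analytic set of all $x$ for which there are finitary $u,u'$ and points $y,y'$ with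
\[
ux,\ u'\gamma x\in[O_2],\qquad(ux,y),\ (u'\gamma x,y')\in\operatorname{Gen}(\Sigma_m),\qquad(y,y')\in E_g .
\]
By Lemma~\ref{lem:zeroone}, each $B_{\gamma,g}$ is meager or comeager. Let $K_\gamma=\{g\in P:B_{\gamma,g}\text{ is comeager}\}$. Let $C''$ be the intersection of the finitely many comeager sets $B_{\gamma,g}$ with $g\in K_\gamma$ and $X_3\setminus B_{\gamma,g}$ with $g\notin K_\gamma$, and let $C'=\bigcap_{\gamma}\gamma^{-1}C''$. Then $C'\subseteq X_3$ is comeager and $\Gamma$-invariant, and for all $x\in C'$, $\gamma\in\Gamma$, $g\in P$,
\begin{equation}\label{eq:K}
\hat q(\gamma x)=\hat q(x)g\iff g\in K_\gamma .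
\end{equation}
Fix $x\in C'$.
\begin{itemize}
\item $K_\gamma\ne\emptyset$, because $P$ is transitive on $\mathcal Q_x$.
\item $K_\gamma$ is contained in the coset $\gamma^{-1}$. By Lemma~\ref{lem:chi}, $1=\chi_{\gamma x}(\hat q(\gamma x))=\gamma\chi_x(\hat q(\gamma x))$, while $\chi_x(\hat q(x)g)=g\Delta$. So $g\in K_\gamma$ gives $g\Delta=\gamma^{-1}$.
\item If $g\in K_\gamma$ and $g'\in K_{\gamma'}$, then $g'g\in K_{\gamma\gamma'}$. Indeed, \eqref{eq:K} at $\gamma'x\in C'$ and at $x$ gives $\hat q(\gamma\gamma'x)=\hat q(\gamma'x)g=\hat q(x)g'g$.
\end{itemize}
Therefore $H=\bigcup_\gamma K_\gamma$ is a nonempty subset of the finite group $P$ closed under multiplication, that is, a subgroup. It meets every coset of $\Delta$, so $H\Delta=P$, and $H=P$ by Lemma~\ref{lem:frattini}. Since the $K_\gamma$ lie in different cosets, $K_1=H\cap\Delta=\Delta$. By \eqref{eq:K} with $\gamma=1$, $K_1$ is the stabilizer of $\hat q(x)$.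
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:main}]
Let $x\in C\cap C'$. As $T_x\to\mathcal Q_x$ is onto, there is $\tau\in T_x$ such that $(x,\tau)$ represents $\hat q(x)$. Since $P$ acts regularly on $T_x$, for $f\in\operatorname{Aut}(M_x)$ there is a unique $\beta(f)\in P$ with $f_*\tau=\tau\beta(f)$. As $f_*$ commutes with the action,
\[
(fk)_*\tau=f_*(\tau\beta(k))=(f_*\tau)\beta(k)=\tau\beta(f)\beta(k),
\]
so $\beta:\operatorname{Aut}(M_x)\to P$ is a homomorphism. An element $g$ is in its image if and only if $(x,\tau)\equiv(x,\tau g)$, that is, $\hat q(x)g=\hat q(x)$. By Lemma~\ref{lem:step3} the image is $\Delta$. The kernel $N$ contains the stabilizer of any tuple $a$ with $[a]=\tau$, since $f_*[a]=[fa]$.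
\end{proof}

\section{Parameters}\label{sec:param}

Parameters chosen depending on the graph cause two difficulties. They may break the symmetry outright: if the parameters include a tuple representing a hub of $G^{(n)}_x$, the automorphisms fixing them act trivially on all hubs. And the expanded structures $(\Theta(G),\bar c)$ need not be isomorphic for isomorphic $G$, so hypothesis (i) of Proposition~\ref{prop:main} is in doubt. Both difficulties are removed by passing to a disjoint union of infinitely many graphs $G^{(k)}_{x^k}$. Baire category makes the isomorphism type of $(\Theta(G),\bar c)$ generically constant on a nonempty open subset of the acting group. In an infinite product of copies of $W$, a basic open set leaves all but finitely many coordinates free, and in a free coordinate we recover invariance under the whole group $W$.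

\begin{proof}[Proof of Theorem~\ref{thm:param}]
Suppose that such formulas exist. Let $P$ be the group of Lemma~\ref{lem:UT}, so that $\Delta$ is nonabelian. Let $\mathbb X=X^\omega$, with elements $x=(x^k)_{k\in\omega}$, and let the Polish group $\mathbb W=W^\omega$ act on $\mathbb X$ coordinatewise. Let $\mathbb G_x$ be the disjoint union of the graphs $G^{(k)}_{x^k}$, $k\in\omega$, with universe identified with $\omega$ in a fixed way, and let $L_x=\Theta(\mathbb G_x)$; this is a Borel function of $x$. If $x'\in\mathbb Wx$, then $\mathbb G_x\cong\mathbb G_{x'}$ by Lemma~\ref{lem:iso}, so $L_x\cong L_{x'}$.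

\emph{Types of parameters.} Let $\operatorname{Par}$ be the set of pairs $(x,\bar c)$ such that $\bar c$ is a tuple in $L_x$ and the formulas with parameters $\bar c$ interpret $\mathbb G_x$ in $L_x$. By assumption every $x$ occurs in such a pair. Write $(x,\bar c)\approx(x',\bar c')$ if both pairs are in $\operatorname{Par}$, $x'\in\mathbb Wx$, and some isomorphism $L_x\to L_{x'}$ takes $\bar c$ to $\bar c'$. This is an equivalence relation on $\operatorname{Par}$. The set $\operatorname{Par}$ is analytic, being defined by the Borel condition that the formulas define a graph and the existence of an isomorphism of that graph with $\mathbb G_x$; so $\approx$ is analytic. If $x'\in\mathbb Wx$, $(x',\bar c')\in\operatorname{Par}$ and $h:L_x\to L_{x'}$ is an isomorphism, then the formulas with parameters $h^{-1}\bar c'$ interpret $\mathbb G_{x'}\cong\mathbb G_x$ in $L_x$, so $(x',\bar c')\approx(x,h^{-1}\bar c')$. Hence over one orbit $\mathbb Wx$ there are only countably many $\approx$-classes, each with a representative of the form $(x,\bar c_0)$.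

Let $v\cdot_Nx$ denote the action of $v\in W$ on the $N$th coordinate. For $N\in\omega$ and $\bar c\in\omega^{<\omega}$ let
\[
Y_{N,\bar c}=\{x\in\mathbb X:\exists v_0\in W\ \forall^*v\in W\ (v\cdot_Nx,\bar c)\approx(v_0\cdot_Nx,\bar c)\}.
\]
This set is analytic by (B4). It is invariant under the action on the $N$th coordinate: if $v_0$ is a witness for $x$, then $v_0u^{-1}$ is a witness for $u\cdot_Nx$, by right translation.

\emph{Some $Y_{N,\bar c}$ is nonmeager.} Let $Y$ be the union of all $Y_{N,\bar c}$. By Lemma~\ref{lem:orbit} it suffices to show that $\{w\in\mathbb W:wx\in Y\}$ is nonmeager for every $x\in\mathbb X$. Fix $x$. The group $\mathbb W$ is covered by the countably many analytic sets $\{w:(wx,\bar c)\approx(x,\bar c_0)\}$, for tuples $\bar c,\bar c_0$. By (B1) one of them, $\mathcal D$, given by $\bar c$ and $\bar c_0$, is comeager in a nonempty open set $\mathcal V=\mathcal V_{<N}\times\prod_{k\ge N}W$. Write elements of $\mathbb W$ as $(w',v)$ with $v$ in place $N$. By (B2), for comeagerly many $w'\in\mathcal V_{<N}\times\prod_{k>N}W$ we have $\forall^*v\in W\ (w',v)\in\mathcal D$. Take such a $w'$, any $v_1\in W$, and let $z=(w',v_1)x$.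 Then $v\cdot_Nz=(w',vv_1)x$, and $(w',vv_1)\in\mathcal D$ for comeagerly many $v$. For all these $v$ the pairs $(v\cdot_Nz,\bar c)$ are $\approx$-equivalent to $(x,\bar c_0)$, and any one of them serves as $v_0$. So $z\in Y_{N,\bar c}$. The elements $(w',v_1)$ considered form a comeager subset of $\mathcal V$, which is nonmeager in $\mathbb W$.

\emph{Reduction to one coordinate.} Fix $N,\bar c$ with $Y_{N,\bar c}$ nonmeager. By (B2) there is $y\in\prod_{k\ne N}X$ such that $Y'=\{z\in X:(z,y)\in Y_{N,\bar c}\}$ is nonmeager, where $z$ is in place $N$. The set $Y'$ is analytic and $W$-invariant, hence comeager by Lemma~\ref{lem:zeroone}. For $z,z'\in X$ write $z\approx z'$ for $((z,y),\bar c)\approx((z',y),\bar c)$. This relation is symmetric and transitive, and $z\approx z'$ implies $((z,y),\bar c)\in\operatorname{Par}$. Let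
\[
C=\{z\in Y':\forall^*v\in W\ (vz\approx z)\},
\]
an analytic set by (B4).

The set $C$ is comeager. Let $z\in Y'$ with witness $v_0$, so that $\mathcal U=\{v:vz\approx v_0z\}$ is comeager in $W$. For $v\in\mathcal U$ we have $vz\in Y'$, and for $v''$ in the comeager set $\mathcal Uv^{-1}$ we have $v''vz\approx v_0z\approx vz$; so $vz\in C$. Thus $\forall^*z\,\forall^*v\,(vz\in C)$, and Lemma~\ref{lem:orbit} applied to $X\setminus C$ gives the claim.

If $z,vz\in C$, then $z\approx vz$. Indeed $\{v':v'z\approx z\}$ is comeager, and so is $\{v':v'z\approx vz\}=\{v'':v''vz\approx vz\}v$; take $v'$ in both sets.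

\emph{Applying Proposition~\ref{prop:main}.} Let $\bar c=(c_1,\dots,c_l)$. For $z\in X$ let $M_z$ be $L_{(z,y)}$ with $l$ new colors $U_1,\dots,U_l$, where $U_i$ holds of an element exactly when it equals $c_i$. This is a colored ordering depending on $z$ in a Borel way. For $z\in C$ the tuple $\bar c$ lies in $L_{(z,y)}$, and for $z,vz\in C$ an isomorphism witnessing $z\approx vz$ is an isomorphism $M_z\to M_{vz}$. So (i) holds. Replacing each formula $\varphi(\bar z;\bar u)$ with $\bar u$ of length $l$ by $\exists\bar u\,(\bigwedge_iU_i(u_i)\wedge\varphi(\bar z;\bar u))$, we obtain fixed parameter-free formulas interpreting $\mathbb G_{(z,y)}$ in $M_z$ for all $z\in C$.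

It remains to cut out the component $G^{(N)}_z$. By Lemma~\ref{lem:recog}(b), in $G^{(k)}$ a neighbor of a hub has either no leaf neighbors or between $2(ks+1)$ and $2(ks+s)+1$ of them. These intervals are disjoint for different $k$, as $2(ks+s)+1<2((k+1)s+1)$. So a neighbor of a hub with exactly $2(Ns+1)$ leaf neighbors lies in the $N$th component, and such vertices exist, namely the $d_{t,1}$. As $G^{(N)}_z$ is connected, it is defined in $\mathbb G_{(z,y)}$ by the $L_{\omega_1\omega}$ formula $\psi$ saying that the vertex is joined by a path to a neighbor of a hub with exactly $2(Ns+1)$ leaf neighbors. By (I2), replacing $D$ by $D\wedge\psi^*$ gives fixed parameter-free formulas interpreting $G^{(N)}_z$ in $M_z$ for all $z\in C$. So (ii) holds with $n=N$.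

Proposition~\ref{prop:main} yields a colored ordering $M_z$ and a normal subgroup $N_0$ of $\operatorname{Aut}(M_z)$, containing the stabilizer of a finite tuple, with $\operatorname{Aut}(M_z)/N_0\cong\Delta$ nonabelian. This contradicts Theorem~\ref{thm:abelian}.
\end{proof}

\begin{thebibliography}{9}

\bibitem{LC2019}
\emph{Effective coding and decoding structures}, Logic Colloquium 2019,
\texttt{https://store.fmi.uni-sofia.bg/\allowbreak fmi/\allowbreak logic/\allowbreak asoskova/\allowbreak talks/\allowbreak LC2019.pdf}.

\bibitem{Kechris}
Kechris, \emph{Classical Descriptive Set Theory}.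

\end{thebibliography}
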